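\title{Products of $\beta\omega\setminus\omega$ with compact spaces of countable Souslin number are not homogeneous}

\begin{abstract}
We prove in ZFC that $(\beta\omega\setminus\omega)\times Y$ is not homogeneous for every nonempty compact Hausdorff space $Y$ with countable Souslin number. Under the Continuum Hypothesis this follows from a theorem of Dow and van Mill, because $\beta\omega\setminus\omega$ then has a $P$-point. We replace the $P$-point by one of Kunen's OK points and construct, from a matrix of clopen sets, a second point of $\beta\omega\setminus\omega$ that is approached by small sets from outside every subspace of countable Souslin number. The two points do not depend on $Y$, compactness of $Y$ is needed only locally, and larger Souslin numbers are allowed.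
\end{abstract}

\section{The question and the results}

All spaces are Hausdorff. A \emph{neighborhood} of a point $p$ is a set with $p$ in its interior, and $\overline{D}$ is the closure of $D$. A space $Z$ is \emph{homogeneous} if for all $z,z'\in Z$ there is a homeomorphism $h\colon Z\to Z$ with $h(z)=z'$. The \emph{Souslin number} $c(Y)$ of a space $Y$ is the supremum of the cardinalities of families of pairwise disjoint nonempty open subsets of $Y$, taken to be at least $\omega$. A point $p$ of a space $X$ is a \emph{$P$-point} if every intersection of countably many neighborhoods of $p$ is a neighborhood of $p$. We write $\beta\omega$ for the \v{C}ech--Stone compactification of the countable discrete space $\omega$, and put $\omega^{*}=\beta\omega\setminus\omega$ and $\mathfrak{c}=2^{\omega}$.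

A second factor can erase the differences between the points of a space. The convergent sequence $L=\{0\}\cup\{1/n:n\ge1\}$ is not homogeneous, since $1$ is isolated and $0$ is not. But $L\times 2^{\omega}$ is a nonempty compact metrizable zero-dimensional space without isolated points, hence homeomorphic to the Cantor set $2^{\omega}$, and $2^{\omega}$ is homogeneous because it is a topological group. So it is natural to ask, for a given compact space $X$, which compact factors $Y$ can make $X\times Y$ homogeneous.

A theorem of Dow and van Mill gives an obstruction: if $Y$ is compact with countable Souslin number and $X$ is compact with a nonisolated $P$-point, then $X\times Y$ is not homogeneous. The space $\omega^{*}$ has no isolated points, and under the Continuum Hypothesis (CH) it has a $P$-point by a theorem of Rudin \cite{Rudin}. Hence, under CH, $\omega^{*}\times Y$ is not homogeneous for every nonempty compact $Y$ with countable Souslin number. The problem of whether this can be proved in ZFC is posed by Arhangel'skii and van Mill \cite{AvM}.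

One would guess that it can. CH serves only to produce the $P$-point, and for a one-point space $Y$ a weaker kind of point, which exists in ZFC, already shows that $\omega^{*}$ is not homogeneous (Example~\ref{ex:point}). Moreover, the two factors have very different widths: $\omega^{*}$ contains $\mathfrak{c}$ pairwise disjoint nonempty open sets (Section~\ref{sec:omega}), so a continuous image of $Y$ occupies only a thin part of $\omega^{*}$. The guess is correct.

\begin{theorem}\label{thm:A}
ZFC proves that $\omega^{*}\times Y$ is not homogeneous for every nonempty compact space $Y$ with countable Souslin number.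
\end{theorem}

The argument gives more: compactness of $Y$ is needed only near one point, larger Souslin numbers are allowed, and the two inequivalent points of $\omega^{*}$ are chosen before $Y$ is given.

\begin{theorem}\label{thm:B}
Let $\kappa$ be an infinite cardinal with $\kappa<\mathfrak{c}$, and assume at least one of the following:
\begin{itemize}
\item[(i)] $\kappa=\omega$;
\item[(ii)] $\kappa^{+}<\mathfrak{c}$ (this is automatic if $\mathfrak{c}$ is a limit cardinal);
\item[(iii)] $\omega^{*}$ has a $P$-point.
\end{itemize}
Then there are points $p,x\in\omega^{*}$, depending only on $\kappa$, such that the following hold.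
\begin{itemize}
\item[(a)] Let $Y$ be any space and $y_{0}\in Y$ a point with a compact neighborhood $W$ such that $c(W)\le\kappa$. Let $Y'$ be any space and $y'\in Y'$. Then no homeomorphism of $\omega^{*}\times Y$ onto an open subspace of $\omega^{*}\times Y'$ sends $(p,y_{0})$ to $(x,y')$.
\item[(b)] Consequently $\omega^{*}\times Y$ is not homogeneous whenever some point of $Y$ has a compact neighborhood of Souslin number at most $\kappa$. In particular this holds for every nonempty compact $Y$ with $c(Y)\le\kappa$, and for every compact $Y$ that has a nonempty open subset of Souslin number at most $\kappa$.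
\end{itemize}
\end{theorem}

The proof sets two points against each other. The point $p$ is hard to approach: if it avoids the closures of countably many small sets, it avoids the closure of their union (Section~\ref{sec:ok}). A homeomorphism sending $(p,y_{0})$ to $(x,y')$ passes this property on to $x$, but only for sets that stay away from a certain continuous image $K$ of $W$ (Section~\ref{sec:transfer}). The point $x$ is therefore built so that it is approached by small sets from outside every subspace of small Souslin number (Sections~\ref{sec:matrix} and~\ref{sec:omega}). A reader interested only in Theorem~\ref{thm:A} may take $\kappa=\omega$ throughout.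

\section{Standard facts}\label{sec:prelim}

\paragraph{The space $\omega^{*}$.} The points of $\beta\omega$ are the ultrafilters on $\omega$, with $n\in\omega$ identified with the ultrafilter of all sets containing $n$; the sets $\{u:A\in u\}$ for $A\subseteq\omega$ form a base, and $\{u:A\in u\}$ is the closure of $A$ in $\beta\omega$. The remainder $\omega^{*}$ consists of the free ultrafilters; it is closed in $\beta\omega$ and hence compact. For $A\subseteq\omega$ let $A^{*}=\{u\in\omega^{*}:A\in u\}$. The sets $A^{*}$ are clopen in $\omega^{*}$ and form a base; moreover $A^{*}\cap B^{*}=(A\cap B)^{*}$, and $A^{*}=\emptyset$ if and only if $A$ is finite. Every infinite $A$ splits into two infinite sets, so $\omega^{*}$ has no isolated points; in particular it is infinite.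

\paragraph{The Souslin number.} If $f\colon W\to K$ is a continuous surjection, then $c(K)\le c(W)$, because preimages of pairwise disjoint nonempty open sets are pairwise disjoint, nonempty and open. If $V$ is dense in $W$, then $c(W)\le c(V)$, because pairwise disjoint nonempty open subsets of $W$ have pairwise disjoint nonempty open traces on $V$. In particular, separable spaces have countable Souslin number.

\paragraph{The tube lemma.} If $W\subseteq Y$ is compact and $N\subseteq X\times Y$ is an open set containing $\{p\}\times W$, then $G\times W\subseteq N$ for some open $G\ni p$. (Cover $\{p\}\times W$ by finitely many open boxes $G_{i}\times V_{i}\subseteq N$ with $p\in G_{i}$, and let $G=\bigcap_{i}G_{i}$.)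

\section{OK points and small sets}\label{sec:ok}

At a $P$-point, a single neighborhood fits inside countably many given neighborhoods. Kunen's notion asks instead for many neighborhoods that fit jointly.

\begin{definition}[Kunen]
Let $\lambda$ be a cardinal. A point $p$ of a space $X$ is \emph{$\lambda$-OK} if for every sequence $(G_{n})_{n\ge1}$ of neighborhoods of $p$ there are neighborhoods $B_{\xi}$ $(\xi<\lambda)$ of $p$ such that
\[
B_{\xi_{1}}\cap\dots\cap B_{\xi_{n}}\subseteq G_{n}\qquad\text{for all $n\ge1$ and all distinct $\xi_{1},\dots,\xi_{n}<\lambda$.}
\]
\end{definition}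

The displayed condition says exactly this:
\begin{equation}\label{eq:ok}
\text{a point of $X\setminus G_{n}$ belongs to $B_{\xi}$ for at most $n-1$ indices $\xi$.}
\end{equation}
The property grows stronger with $\lambda$: a $\lambda$-OK point is $\lambda'$-OK for $\lambda'\le\lambda$, by keeping only the $B_{\xi}$ with $\xi<\lambda'$. At the bottom of the scale, every point is $\omega$-OK: take $B_{\xi}=G_{1}\cap\dots\cap G_{\xi+1}$, and note that among $n$ distinct indices one is at least $n-1$. At the top, the sets $B_{\xi}$ need not be distinct, so a $P$-point is $\lambda$-OK for every $\lambda$: take $B_{\xi}=\bigcap_{n}G_{n}$ for all $\xi$.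

We use two existence theorems.

\begin{theorem}[Kunen \cite{Kunen}]\label{thm:kunen}
In ZFC, there is a $\mathfrak{c}$-OK point in $\omega^{*}$.
\end{theorem}

\begin{theorem}[Rudin \cite{Rudin}]\label{thm:rudin}
CH implies that $\omega^{*}$ has a $P$-point.
\end{theorem}

Passing to complements, $p$ is a $P$-point if and only if $p\notin\overline{D_{n}}$ for all $n$ implies $p\notin\overline{\bigcup_{n}D_{n}}$, for arbitrary sets $D_{n}$. An OK point keeps this property for sets that have fewer elements than there are indices $\xi$. This is the only property of OK points that the proof uses.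

\begin{lemma}\label{lem:ok}
Let $\lambda$ be an infinite cardinal and $p$ a $\lambda^{+}$-OK point of $X$. If $D_{n}\subseteq X$, $|D_{n}|\le\lambda$ and $p\notin\overline{D_{n}}$ for all $n\ge1$, then $p\notin\overline{\bigcup_{n}D_{n}}$.
\end{lemma}

\begin{proof}
Let $G_{n}=X\setminus\overline{D_{n}}$, a neighborhood of $p$, and take $B_{\xi}$ $(\xi<\lambda^{+})$ as in the definition. A point $d\in D_{n}$ lies outside $G_{n}$, so by \eqref{eq:ok} it lies in $B_{\xi}$ for only finitely many $\xi$. The set $D=\bigcup_{n}D_{n}$ has at most $\lambda\cdot\omega=\lambda$ points, so $B_{\xi}\cap D\neq\emptyset$ for at most $\lambda\cdot\omega=\lambda$ indices $\xi$. Since there are $\lambda^{+}$ indices, some $B_{\xi}$ is a neighborhood of $p$ disjoint from $D$.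
\end{proof}

\begin{example}[$Y$ is a point]\label{ex:point}
Let $D\subseteq\omega^{*}$ be countably infinite. By compactness $D$ has an accumulation point $x$, that is, a point all of whose neighborhoods contain infinitely many points of $D$. Enumerate $D\setminus\{x\}=\{d_{1},d_{2},\dots\}$ and let $D_{n}=\{d_{n}\}$. Then $x\notin\overline{D_{n}}$ for all $n$, but $x\in\overline{\bigcup_{n}D_{n}}$, so $x$ is not $\omega_{1}$-OK by Lemma~\ref{lem:ok} with $\lambda=\omega$. Kunen's point $p$ is $\omega_{1}$-OK since $\omega_{1}\le\mathfrak{c}$. Homeomorphisms preserve $\omega_{1}$-OK points, so none maps $p$ to $x$, and $\omega^{*}$ is not homogeneous.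
\end{example}

This argument does not survive multiplication. In $\omega^{*}\times2^{\omega}$ every point $(z,y)$ is the limit of an injective sequence in $\{z\}\times2^{\omega}$, so no point of the product is $\omega_{1}$-OK. What remains true is that $(p,y)$ is hard to approach by sets that stay away from the whole fiber over $p$.

\section{Transfer through a homeomorphism of products}\label{sec:transfer}

Let $\pi$ denote the projection of a product onto its first factor. Suppose that $h(p,y_{0})=(x,y')$ and that $W$ is a compact neighborhood of $y_{0}$. The piece $\{p\}\times W$ of the fiber over $p$ is carried by $h$ to a set that need not be contained in a fiber, and its shadow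
\[
K=\pi\bigl(h(\{p\}\times W)\bigr)\subseteq X
\]
records how far $h$ spreads it in the direction of $X$. Note that $x\in K$. The next proposition says that $x$ satisfies the conclusion of Lemma~\ref{lem:ok} once ``$\overline{D_{n}}$ misses the point'' is strengthened to ``$\overline{D_{n}}$ misses the shadow''.

\begin{proposition}\label{prop:transfer}
Let $\lambda$ be an infinite cardinal and $p$ a $\lambda^{+}$-OK point of a space $X$. Let $Y,Y'$ be spaces, $W\subseteq Y$ compact and $y_{0}\in\operatorname{int}W$. Let $h$ be a homeomorphism of $X\times Y$ onto an open subspace of $X\times Y'$, let $h(p,y_{0})=(x,y')$, and let $K=\pi(h(\{p\}\times W))$. If $D_{n}\subseteq X$, $|D_{n}|\le\lambda$ and $\overline{D_{n}}\cap K=\emptyset$ for all $n\ge1$, then $x\notin\overline{\bigcup_{n}D_{n}}$.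
\end{proposition}

\begin{proof}
We place the sets $D_{n}$ at height $y'$, pull them back by $h$, and project them to $X$, where Lemma~\ref{lem:ok} applies. Let
\[
T_{n}=h^{-1}(D_{n}\times\{y'\})\cap(X\times W),\qquad D_{n}'=\pi(T_{n}).
\]
Since $h$ is injective, $|D_{n}'|\le|T_{n}|\le|D_{n}|\le\lambda$.

We claim that $p\notin\overline{D_{n}'}$. The set $U_{n}=(X\setminus\overline{D_{n}})\times Y'$ is open, and it contains $h(\{p\}\times W)$ because $\overline{D_{n}}\cap K=\emptyset$. So $h^{-1}(U_{n})$ is open and contains $\{p\}\times W$. Since $W$ is compact, the tube lemma gives an open $G_{n}\ni p$ with $G_{n}\times W\subseteq h^{-1}(U_{n})$. If $z\in G_{n}\cap D_{n}'$, then $(z,w)\in T_{n}$ for some $w\in W$, and $h(z,w)$ lies both in $D_{n}\times\{y'\}$ and in $U_{n}$, which are disjoint. Hence $G_{n}\cap D_{n}'=\emptyset$, and the claim holds.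

By Lemma~\ref{lem:ok} there is an open $B\ni p$ disjoint from every $D_{n}'$. Then $B\times W$ is disjoint from every $T_{n}$, which means that $h(B\times W)$ is disjoint from $\bigl(\bigcup_{n}D_{n}\bigr)\times\{y'\}$. The set $h(B\times\operatorname{int}W)$ is open in the image of $h$, which is open in $X\times Y'$, and it contains $h(p,y_{0})=(x,y')$. Therefore
\[
\{z\in X:(z,y')\in h(B\times\operatorname{int}W)\}
\]
is an open neighborhood of $x$ disjoint from $\bigcup_{n}D_{n}$.
\end{proof}

When the shadow is finite, this already finishes the proof.

\begin{example}[$Y$ compact metrizable]\label{ex:metric}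
First, no injective sequence $(u_{i})_{i<\omega}$ converges in $\omega^{*}$. Suppose $u_{i}\to u$; deleting a term, we may assume $u_{i}\neq u$ for all $i$. Choose $B_{i}\in u_{i}$ with $B_{i}\notin u$. Then $(\omega\setminus B_{i})^{*}$ is a neighborhood of $u$, so $B_{i}\in u_{j}$ for only finitely many $j$, and after shrinking $B_{i}$ we have $B_{i}\in u_{j}$ only for $j=i$. The sets $A_{i}=B_{i}\setminus\bigcup_{j<i}B_{j}$ are pairwise disjoint and $A_{i}\in u_{i}$. For $A=\bigcup_{i}A_{2i}$, the clopen set $A^{*}$ contains the even terms and its complement contains the odd terms; whichever of the two contains $u$ is a neighborhood of $u$ that misses infinitely many terms.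

Now let $Y$ be nonempty, compact and metrizable, let $p$, $D$ and $x$ be as in Example~\ref{ex:point}, and suppose that a homeomorphism $h$ of $\omega^{*}\times Y$ onto itself sends $(p,y_{0})$ to $(x,y')$. Take $W=Y$. If $K$ were infinite, we could choose $y_{i}\in Y$ with the points $\pi(h(p,y_{i}))$ distinct, pass to a subsequence along which $y_{i}$ converges, and obtain an injective convergent sequence in $\omega^{*}$. So $K$ is finite. Let the $D_{n}$ be the singletons of $D\setminus K$. They are closed and miss $K$, and $x\in\overline{D\setminus K}$. This contradicts Proposition~\ref{prop:transfer} with $\lambda=\omega$. Thus $\omega^{*}\times2^{\omega}$, unlike $L\times2^{\omega}$, is not homogeneous.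
\end{example}

For general $Y$ we know only that $K$ is a continuous image of $W$, so that $c(K)\le c(W)$. Nothing now excludes $K\supseteq D$: the set $\overline{D}$ is compact and separable, so it has countable Souslin number. A countable list of countable sets does no better, since the closure of its union is again separable. We need a point $x$ with so many independent ways of being approached that no single $K$ can block them all.

\section{A point approached from outside every thin subspace}\label{sec:matrix}

Fix an infinite cardinal $\kappa$. A subspace $K$ with $c(K)\le\kappa$ meets at most $\kappa$ members of a family of pairwise disjoint open sets. So we want $\kappa^{+}$ candidate sequences $(D_{n,\alpha})_{n\ge1}$, one for each $\alpha<\kappa^{+}$, such that $x$ is in the closure of the union of each sequence and, for each fixed $n$, the closures $\overline{D_{n,\alpha}}$ are separated by pairwise disjoint open sets. Think of a matrix with rows $n\ge1$ and columns $\alpha<\kappa^{+}$: then $K$ meets at most $\kappa$ entries in each row, and some column is missed entirely.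

To find $x$ by compactness, any $k$ columns must have a common point. Entries in one row are disjoint, so such a point has to use $k$ different rows, one for each column; this is why infinitely many rows are needed. Condition (M2) below asks for a common point for one particular assignment of rows to columns, the increasing one.

\begin{definition}
A \emph{$\kappa^{+}$-matrix} in a space $X$ consists of closed sets $E(n,\alpha)$ and open sets $O(n,\alpha)$ in $X$ $(1\le n<\omega,\ \alpha<\kappa^{+})$ with $E(n,\alpha)\subseteq O(n,\alpha)$ such that
\begin{itemize}
\item[(M1)] $O(n,\alpha)\cap O(n,\beta)=\emptyset$ for all $n$ and all $\alpha\neq\beta$;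
\item[(M2)] $E(1,\alpha_{1})\cap\dots\cap E(k,\alpha_{k})\neq\emptyset$ for all $k\ge1$ and all $\alpha_{1}<\dots<\alpha_{k}<\kappa^{+}$.
\end{itemize}
\end{definition}

Against a $P$-point one could use the sets $E(n,\alpha)$ themselves as $D_{n,\alpha}$, since a $P$-point is $\lambda^{+}$-OK for every $\lambda$ and sizes do not matter. Against an OK point the sets must be small. We therefore keep only one witness to (M2) for each finite set of columns, which leaves at most $\kappa^{+}$ points.

\begin{proposition}\label{prop:x}
Let $X$ be a compact space with a $\kappa^{+}$-matrix. There is a point $x\in X$ such that for every subspace $K\subseteq X$ with $c(K)\le\kappa$ there are sets $D_{n}\subseteq X$ $(n\ge1)$ with $|D_{n}|\le\kappa^{+}$, $\overline{D_{n}}\cap K=\emptyset$ for all $n$, and $x\in\overline{\bigcup_{n}D_{n}}$.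
\end{proposition}

\begin{proof}
For each nonempty finite set $F=\{\alpha_{1}<\dots<\alpha_{k}\}\subseteq\kappa^{+}$ use (M2) to pick
\[
d_{F}\in E(1,\alpha_{1})\cap\dots\cap E(k,\alpha_{k}).
\]
For $\alpha<\kappa^{+}$ and $n\ge1$ put
\[
D_{n,\alpha}=\{d_{F}:\alpha\text{ is the $n$-th element of }F\},\qquad D_{\alpha}=\bigcup_{n\ge1}D_{n,\alpha}=\{d_{F}:\alpha\in F\}.
\]
For instance, if $\alpha<\beta<\gamma$, then $d_{\{\beta,\gamma\}}$ lies in $D_{1,\beta}$ and $D_{2,\gamma}$, while $d_{\{\alpha,\beta,\gamma\}}$ lies in $D_{1,\alpha}$, $D_{2,\beta}$ and $D_{3,\gamma}$: the row in which $d_{F}$ serves a column depends on $F$.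

There are $\kappa^{+}$ finite subsets of $\kappa^{+}$, so $|D_{n,\alpha}|\le\kappa^{+}$. Also $D_{n,\alpha}\subseteq E(n,\alpha)$, and $E(n,\alpha)$ is closed, so
\begin{equation}\label{eq:inside}
\overline{D_{n,\alpha}}\subseteq E(n,\alpha)\subseteq O(n,\alpha).
\end{equation}
For each nonempty finite $F$ the point $d_{F}$ belongs to $D_{\alpha}$ for every $\alpha\in F$. Thus the closed sets $\overline{D_{\alpha}}$ have the finite intersection property, and since $X$ is compact we may choose
\[
x\in\bigcap_{\alpha<\kappa^{+}}\overline{D_{\alpha}}.
\]

Let $K\subseteq X$ with $c(K)\le\kappa$. For fixed $n$, the sets $K\cap O(n,\alpha)$ $(\alpha<\kappa^{+})$ are open in $K$ and pairwise disjoint by (M1), so at most $\kappa$ of them are nonempty. Hence at most $\kappa\cdot\omega=\kappa$ columns $\alpha$ have $K\cap O(n,\alpha)\neq\emptyset$ for some $n$. Fix a column $\alpha<\kappa^{+}$ that is not among them and let $D_{n}=D_{n,\alpha}$. By \eqref{eq:inside}, $\overline{D_{n}}\cap K=\emptyset$ for all $n$, and $x\in\overline{D_{\alpha}}=\overline{\bigcup_{n}D_{n}}$.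
\end{proof}

The sets $D_{n}$ have size up to $\kappa^{+}$, so Proposition~\ref{prop:transfer} is applied with $\lambda=\kappa^{+}$, and $p$ has to be $\kappa^{++}$-OK.

\begin{theorem}\label{thm:main}
Let $\kappa$ be an infinite cardinal and $X$ a compact space with a $\kappa^{+}$-matrix. Then there is a point $x\in X$ with the following property. Let $p\in X$ be either a $P$-point or a $\kappa^{++}$-OK point of $X$. Let $Y,Y'$ be spaces, let $W\subseteq Y$ be compact with $c(W)\le\kappa$, and let $y_{0}\in\operatorname{int}W$ and $y'\in Y'$. Then no homeomorphism $h$ of $X\times Y$ onto an open subspace of $X\times Y'$ satisfies $h(p,y_{0})=(x,y')$.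
\end{theorem}

\begin{proof}
Let $x$ be the point of Proposition~\ref{prop:x}. A $P$-point is $\lambda$-OK for every $\lambda$, so in both cases $p$ is $\kappa^{++}$-OK. Suppose that $h$ is a homeomorphism as in the statement with $h(p,y_{0})=(x,y')$. The shadow $K=\pi(h(\{p\}\times W))$ is a continuous image of $W$, so $c(K)\le c(W)\le\kappa$. Proposition~\ref{prop:x} gives sets $D_{n}$ with $|D_{n}|\le\kappa^{+}$, $\overline{D_{n}}\cap K=\emptyset$ and $x\in\overline{\bigcup_{n}D_{n}}$. Proposition~\ref{prop:transfer} with $\lambda=\kappa^{+}$ gives $x\notin\overline{\bigcup_{n}D_{n}}$, a contradiction.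
\end{proof}

\begin{remark}[the hypotheses]
Compactness of $X$ is used only to choose $x$, compactness of $W$ only in the tube lemma, and $c(W)\le\kappa$ only to find a column that the shadow misses. This last bound cannot be dropped: for $Y=Y'=W=X$ the flip $(a,b)\mapsto(b,a)$ sends $(p,x)$ to $(x,p)$. There the shadow is all of $X$, and $c(X)\ge\kappa^{+}$ by the first row of the matrix. Openness of the image of $h$ cannot be dropped either: for a one-point space $Y$ and $Y'=X$, the embedding $z\mapsto(x,z)$ of $X$ into $X\times Y'$ sends $p$ to $(x,p)$.
\end{remark}

\section{A matrix of clopen sets in $\omega^{*}$}\label{sec:omega}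

In $\omega^{*}$ we look for entries of the form $A^{*}$. Then (M1) asks that two sets $A$ in the same row have finite intersection, and (M2) asks that sets taken from different rows have infinite intersection. One row is easy to obtain: in the countable set of finite $0$--$1$ sequences, the branches $\{r{\upharpoonright}k:k<\omega\}$ for $r\in2^{\omega}$ are infinite and have pairwise finite intersections. (Here $r{\upharpoonright}k$ is the sequence of the first $k$ terms of $r$.) To make the rows independent, we let each point of the underlying countable set be a square array that has a separate line for each row.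

\begin{lemma}\label{lem:matrix}
If $\kappa^{+}\le\mathfrak{c}$, then $\omega^{*}$ has a $\kappa^{+}$-matrix.
\end{lemma}

\begin{proof}
Let $2^{k}$ be the set of $0$--$1$ sequences of length $k$, and let $S$ be the set of all pairs $(k,\sigma)$ with $1\le k<\omega$ and $\sigma=(\sigma_{1},\dots,\sigma_{k})\in(2^{k})^{k}$. Thus $\sigma$ is a $k\times k$ array of zeros and ones with lines $\sigma_{1},\dots,\sigma_{k}$. For each $k$ there are finitely many $\sigma$, so $S$ is countably infinite, and we identify it with $\omega$. For $n\ge1$ and $r\in2^{\omega}$ put
\[
A(n,r)=\{(k,\sigma)\in S:k\ge n\text{ and }\sigma_{n}=r{\upharpoonright}k\}.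
\]

Let $r\neq s$ in $2^{\omega}$. If $(k,\sigma)\in A(n,r)\cap A(n,s)$, then $r{\upharpoonright}k=\sigma_{n}=s{\upharpoonright}k$. This holds for only finitely many $k$, and each $k$ admits finitely many $\sigma$. So $A(n,r)\cap A(n,s)$ is finite, and $A(n,r)^{*}\cap A(n,s)^{*}=\emptyset$.

Let $j\ge1$ and let $r_{1},\dots,r_{j}\in2^{\omega}$ be arbitrary. For every $k\ge j$ there is $\sigma\in(2^{k})^{k}$ with $\sigma_{i}=r_{i}{\upharpoonright}k$ for $i=1,\dots,j$, since these conditions concern different lines of the array. So $A(1,r_{1})\cap\dots\cap A(j,r_{j})$ contains a pair $(k,\sigma)$ for every $k\ge j$; it is infinite, and $A(1,r_{1})^{*}\cap\dots\cap A(j,r_{j})^{*}\neq\emptyset$.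

Since $\kappa^{+}\le\mathfrak{c}$, there are distinct $r_{\alpha}\in2^{\omega}$ $(\alpha<\kappa^{+})$. Let $E(n,\alpha)=O(n,\alpha)=A(n,r_{\alpha})^{*}$. These sets are clopen, and the two preceding paragraphs give (M1) and (M2).
\end{proof}

\section{Proofs of the theorems on $\omega^{*}$, and the range of the method}

It remains to find $p$. For $\kappa=\omega$ we need an $\omega_{2}$-OK point. Kunen's theorem supplies one exactly when $\omega_{2}\le\mathfrak{c}$, that is, when CH fails; when CH holds, Rudin's theorem supplies a $P$-point instead. The two theorems together cover all cases.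

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Since $\kappa<\mathfrak{c}$, we have $\kappa^{+}\le\mathfrak{c}$. Lemma~\ref{lem:matrix} gives a $\kappa^{+}$-matrix in the compact space $\omega^{*}$, and Theorem~\ref{thm:main} gives $x$. We choose $p$ as follows. In case (iii), let $p$ be a $P$-point. In case (ii), let $p$ be a $\mathfrak{c}$-OK point (Theorem~\ref{thm:kunen}); it is $\kappa^{++}$-OK because $\kappa^{+}<\mathfrak{c}$ gives $\kappa^{++}\le\mathfrak{c}$. In case (i), either $\omega_{1}<\mathfrak{c}$, and (ii) holds, or $\omega_{1}=\mathfrak{c}$, and (iii) holds by Theorem~\ref{thm:rudin}. None of these choices involves $Y$ or $Y'$. Part (a) is now the conclusion of Theorem~\ref{thm:main}.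

For the first sentence of (b), let $y_{0}$ have a compact neighborhood of Souslin number at most $\kappa$, and apply (a) with $Y'=Y$ and $y'=y_{0}$: no homeomorphism of $\omega^{*}\times Y$ onto itself sends $(p,y_{0})$ to $(x,y_{0})$. If $Y$ is nonempty and compact with $c(Y)\le\kappa$, then $Y$ is such a neighborhood of each of its points. If $Y$ is compact and $V\subseteq Y$ is nonempty and open with $c(V)\le\kappa$, then $W=\overline{V}$ is a compact neighborhood of each point of $V$, and $c(W)\le c(V)\le\kappa$ because $V$ is dense in $W$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]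
Take $\kappa=\omega$. Then $\kappa<\mathfrak{c}$ and (i) holds, so Theorem~\ref{thm:B}(b) applies to every nonempty compact $Y$ with $c(Y)\le\omega$.
\end{proof}

\begin{remark}[what is not settled]
Among compact $Y$ with $c(Y)<\mathfrak{c}$, Theorem~\ref{thm:B} leaves open only the situation in which $c(Y)\ge\omega_{1}$, $\mathfrak{c}=c(Y)^{+}$, and $\omega^{*}$ has no $P$-points. We make no claim there, nor for $c(Y)\ge\mathfrak{c}$. Both limits are limits of Theorem~\ref{thm:main} when it is applied to $\omega^{*}$, and both come from the fact that $\omega^{*}$ has a base of at most $\mathfrak{c}$ sets $A^{*}$. First, for $\lambda>\mathfrak{c}$ every $\lambda$-OK point of $\omega^{*}$ is a $P$-point: shrink each $B_{\xi}$ to a basic neighborhood $A_{\xi}^{*}$ of $p$; some $A$ equals $A_{\xi}$ for infinitely many $\xi$, and then $A^{*}\subseteq G_{n}$ for all $n$. So if $\mathfrak{c}=\kappa^{+}$, the only $\kappa^{++}$-OK points of $\omega^{*}$ are the $P$-points. Second, $c(\omega^{*})\le\mathfrak{c}$, since disjoint nonempty open sets contain distinct nonempty basic sets; the first row of a $\kappa^{+}$-matrix consists of $\kappa^{+}$ such open sets, so $\omega^{*}$ has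 no $\kappa^{+}$-matrix when $\kappa\ge\mathfrak{c}$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AvM}
A.~V.~Arhangel'skii and J.~van Mill,
\texttt{https://staff.fnwi.uva.nl/j.vanmill/papers/\allowbreak papers2014/\allowbreak ArhangMillRecentProgressIII.pdf}

\bibitem{Kunen}
K.~Kunen, \emph{Weak P-points in $N^{*}$}, Topology, Vol.~II (Budapest 1978), Colloq. Math. Soc. J\'anos Bolyai 23, North-Holland 1980, 741--749.

\bibitem{Rudin}
W.~Rudin, \emph{Homogeneity problems in the theory of \v{C}ech compactifications}, Duke Math. J. 23 (1956), 409--419.

\end{thebibliography}
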